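# The bound $\frac43$ for the four-user interference channel, from a three-term complex

## 1. A complex built from interference relations

Fix six nonzero complex numbers $a_{km}$, one for each ordered pair $k\ne m$ in $\{1,2,3\}$, and put
$$b_1=a_{31}-a_{21},\qquad b_2=a_{12}-a_{32},\qquad b_3=a_{23}-a_{13}. \tag{1}$$
Three conditions on the six numbers will be used:

* (G1) the six numbers $a_{km}$ are pairwise distinct (so $b_1,b_2,b_3\ne0$);
* (G2) $b_1+b_2+b_3\neq0$;
* (G3) $a_{12}a_{23}a_{31}\ne a_{13}a_{21}a_{32}$.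

**Definition (system).** A *system* consists of finite-dimensional complex vector spaces $X_+,X_-$ and $V_k,Q_k$ ($k=1,\dots,4$) with $\dim V_k=\dim Q_k=d_k$, linear maps $v_k^\pm:V_k\to X_\pm$ and $u_k^\pm:X_\pm\to Q_k$, and nonzero numbers $\tau_{kk}$, such that with $\tau_{km}=a_{km}$ for $k\ne m\le3$ and $\tau_{k4}=\tau_{4k}=1$ for $k\le3$,
$$u_k^+v_m^++\tau_{km}\,u_k^-v_m^-=0\quad(k\neq m),\tag{R}$$
$$\theta_k:=u_k^+v_k^++\tau_{kk}\,u_k^-v_k^-:\ V_k\to Q_k\ \text{ is invertible for every }k.\tag{D}$$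
We write $n=\dim X_++\dim X_-$ and $D=d_1+d_2+d_3+d_4$.

Two small examples.

* Take $X_+=\mathbb C$, $X_-=0$, $V_4=Q_4=\mathbb C$, $v_4^+=u_4^+=1$, and all other spaces zero. Then (R) is empty, $\theta_4=1$, $n=D=d_4=1$.
* Take $X_+=X_-=\mathbb C$, $V_1=V_2=Q_1=Q_2=\mathbb C$, $d_3=d_4=0$, $v_1^\pm=v_2^\pm=1$, $(u_1^+,u_1^-)=(a_{12},-1)$, $(u_2^+,u_2^-)=(a_{21},-1)$. Then $u_1^+v_2^++a_{12}u_1^-v_2^-=a_{12}-a_{12}=0$, similarly for $(2,1)$, and $\theta_1=a_{12}-\tau_{11}$, $\theta_2=a_{21}-\tau_{22}$ are invertible as soon as $\tau_{11}\ne a_{12}$, $\tau_{22}\neq a_{21}$. Here $n=2$, $D=2$.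

Put $X=X_+\oplus X_-$ and $u_k(x_+,x_-)=u_k^+x_++u_k^-x_-$. Condition (R) says exactly that
$$(v_m^+z,\ \tau_{km}v_m^-z)\in\ker u_k\qquad\text{for all }z\in V_m,\ m\ne k. \tag{2}$$

We now combine these kernel vectors. Choose scalars $c_{km}$ ($k\ne m$), take $z_m\in V_m$, and set
$$x_k=\sum_{m\ne k}c_{km}v_m^+z_m,\qquad x_k'=\sum_{m\neq k}c_{km}\tau_{km}v_m^-z_m .$$
By (2), $u_k^+x_k+u_k^-x'_k=0$ for all $k$, whatever the $c_{km}$ are. Now demand also that $x_1+x_2+x_3=0$ and $x_1'+x_2'+x_3'+x_4'=0$. It suffices to arrange this separately for each $m$: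

* For $m=1$ we need $c_{21}+c_{31}=0$ and $c_{21}a_{21}+c_{31}a_{31}+c_{41}=0$. The solutions are the multiples of $c_{21}=1$, $c_{31}=-1$, $c_{41}=a_{31}-a_{21}=b_1$.
* For $m=2$, the multiples of $c_{12}=-1$, $c_{32}=1$, $c_{42}=a_{12}-a_{32}=b_2$.
* For $m=3$, the multiples of $c_{13}=1$, $c_{23}=-1$, $c_{43}=a_{23}-a_{13}=b_3$.
* For $m=4$ both demands read $c_{14}+c_{24}+c_{34}=0$, since $\tau_{k4}=1$. This is a *two*-dimensional solution space, so $V_4$ may be used twice.

This leads to the following construction. Let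
$$F_+=\{x\in X_+^4: x_1+x_2+x_3=0\},\qquad F_-=\{x'\in X_-^4: x_1'+x_2'+x_3'+x_4'=0\},$$
$$C=V_1\oplus V_2\oplus V_3\oplus\{(w_1,w_2,w_3)\in V_4^3:\ w_1+w_2+w_3=0\},$$
so that
$$\dim(F_+\oplus F_-)=3n,\qquad \dim C=D+d_4 ,$$
and consider
$$C\ \xrightarrow{\ \partial_0\ }\ F_+\oplus F_-\ \xrightarrow{\ \partial_1\ }\ Q_1\oplus Q_2\oplus Q_3\oplus Q_4 . \tag{3}$$
Here $\partial_1(x,x')=(u_k^+x_k+u_k^-x_k')_{k}$, and $\partial_0(z_1,z_2,z_3,w)=(x,x')$ is given, with $f_m=v_m^+z_m$ and $h_m=v_m^-z_m$ for $m\le3$, by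
$$\begin{aligned}
x_1&=-f_2+f_3+v_4^+w_1, & x_1'&=-a_{12}h_2+a_{13}h_3+v_4^-w_1,\\
x_2&=f_1-f_3+v_4^+w_2, & x_2'&=a_{21}h_1-a_{23}h_3+v_4^-w_2,\\
x_3&=-f_1+f_2+v_4^+w_3, & x_3'&=-a_{31}h_1+a_{32}h_2+v_4^-w_3,\\
x_4&=b_1f_1+b_2f_2+b_3f_3, & x_4'&=b_1h_1+b_2h_2+b_3h_3 .
\end{aligned}\tag{4}$$

**Lemma 1.** *The map $\partial_0$ takes values in $F_+\oplus F_-$, and $\partial_1\partial_0=0$.*

*Proof.* In $x_1+x_2+x_3$ the $f$'s cancel and $v_4^+(w_1+w_2+w_3)=0$. In $\sum_kx_k'$ the coefficient of $h_1$ is $a_{21}-a_{31}+b_1=0$, that of $h_2$ is $-a_{12}+a_{32}+b_2=0$, that of $h_3$ is $a_{13}-a_{23}+b_3=0$, and $v_4^-(w_1+w_2+w_3)=0$. For $\partial_1\partial_0$, the four components are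
$$\begin{aligned}
&-(u_1^+v_2^++a_{12}u_1^-v_2^-)z_2+(u_1^+v_3^++a_{13}u_1^-v_3^-)z_3+(u_1^+v_4^++u_1^-v_4^-)w_1,\\
&\ \ (u_2^+v_1^++a_{21}u_2^-v_1^-)z_1-(u_2^+v_3^++a_{23}u_2^-v_3^-)z_3+(u_2^+v_4^++u_2^-v_4^-)w_2,\\
&-(u_3^+v_1^++a_{31}u_3^-v_1^-)z_1+(u_3^+v_2^++a_{32}u_3^-v_2^-)z_2+(u_3^+v_4^++u_3^-v_4^-)w_3,\\
&\ \ \textstyle\sum_{m\le 3} b_m(u_4^+v_m^++u_4^-v_m^-)z_m,
\end{aligned}$$
and every bracket is zero by (R). $\square$

What is (3) for? If $\partial_1$ is onto and $\partial_0$ is injective, then $D+d_4=\dim C\le\dim\ker\partial_1=3n-D$, that is,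
$$2D+d_4\le 3n. \tag{5}$$
This inequality, once obtained for *every* system, bounds the number of data streams that four interfering users can send at the same time.

## 2. Four users, constant channels, and the value $\frac43$

Transmitter $l$ is heard by receiver $k$ through a fixed complex coefficient $h_{kl}$, for $k,l\in\{1,\dots,K\}$. The channel is used $S$ times, and the $S$ complex symbols are treated as $n=2S$ real numbers. Each transmitter sends several real streams and each receiver applies a linear map that must erase all interference and keep its own streams. How many streams can be served in total?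

Precisely, let
$$\mathbf H_{kl}=\mathbf I_S\otimes\begin{pmatrix}\operatorname{Re}h_{kl}&-\operatorname{Im}h_{kl}\\ \operatorname{Im}h_{kl}&\operatorname{Re}h_{kl}\end{pmatrix}\in\mathbb R^{2S\times2S}.$$

**Definition (linear scheme with improper signaling).** For a channel $\mathbf h=(h_{kl})$ and integers $S\ge1$, $d_1,\dots,d_K\ge0$, a scheme consists of arbitrary real matrices $\mathbf V_k,\mathbf U_k\in\mathbb R^{2S\times d_k}$ with
$$\mathbf U_k^T\mathbf H_{kl}\mathbf V_l=\mathbf 0\ \ (k\ne l),\qquad \operatorname{rank}(\mathbf U_k^T\mathbf H_{kk}\mathbf V_k)=d_k\ \text{ for all }k. \tag{6}$$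
It achieves $\frac1{2S}\sum_kd_k$ degrees of freedom (DoF). We write $D=\sum_kd_k$ and $n=2S$.

For instance, a single user with $\mathbf V_1=\mathbf U_1=\mathbf I_{2S}$ and $h_{11}\ne0$ achieves $1$ DoF. One complex stream per user counts as $d_k=2$, that is, $1/S$ DoF per user.

The paper "Degrees-of-Freedom for the 4-User SISO Interference Channel with Improper Signaling" (https://gtas.unican.es/files/pub/papericc2013_v2_emb.pdf) is the source of the problem. The known results for almost every channel are these: for $K=3$, at most $1.2$ DoF are achievable with such schemes; for $K=4$, at least $\frac43$ and no more than $\frac85$. Its authors write: "We conjecture that the inner bound of $\frac{4}{3}$ DoF is in fact tight". That is: for $K=4$ and Lebesgue-almost every $\mathbf h\in\mathbb C^{16}$, no $S$ and $d_1,\dots,d_4$ with $\frac1{2S}\sum_kd_k>\frac43$ admit a scheme. We shall prove that this is true.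

When all $h_{kl}\ne0$, put
$$t_{kl}=\overline{h_{kl}}/h_{kl},\qquad |t_{kl}|=1 .$$
For $j\in\{1,2,3,4\}$, relabel $j$ as $4$ and the other three indices as $1,2,3$, and define
$$a_{km}=\frac{t_{km}}{t_{k4}\,t_{4m}}\qquad(k\neq m\in\{1,2,3\}). \tag{7}$$
We say that $(G_j)$ holds if these six numbers satisfy (G1), (G2) and (G3).

**Theorem 1.** *Let $K=4$, let all $h_{kl}\ne0$, and let $(G_j)$ hold for some $j$. Then every linear scheme with improper signaling, for every $S$ and $d_1,\dots,d_4$, satisfies*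
$$d_j+2D\le3n=6S.$$
*Conditions $(G_1)$–$(G_4)$ hold for almost every $\mathbf h\in\mathbb C^{16}$. Consequently, for almost every $\mathbf h$ all four bounds hold, and $\frac1{2S}\sum_kd_k\le\frac43$: the conjecture is true.*

The last inequality is the sum of the four bounds: $\sum_j(d_j+2D)=9D\le12n$, so $D/n\le\frac43$.

**Theorem 2 (sharpness).** *For almost every $\mathbf h\in\mathbb C^{16}$ the choice $S=3$, $d_1=\dots=d_4=2$ is feasible. Hence for almost every $\mathbf h$ the maximal DoF over all $S,(d_k)$ equals exactly $\frac43$. Moreover, for almost every $\mathbf h$ and all weights $\mu\in\mathbb R^4_{\ge0}$ with $\min_l\mu_l\ge\frac29\sum_l\mu_l$,*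
$$\max_{S,(d_k)}\frac1{2S}\sum_l\mu_ld_l=\frac13\sum_l\mu_l .$$
*Each inequality $d_j+2D\le3n$ is attained with equality at $(\frac13,\frac13,\frac13,\frac13)n$ and also at $d_j=n$, other $d_k=0$. For $K\ge4$ users and almost every channel, the total DoF is at most $K/3$.*

Almost everything in Theorem 1 is contained in a statement about systems.

**Proposition 1.** *If (G1)–(G3) hold, every system satisfies $2D+d_4\le3n$.*

## 3. Pairs of users, and one channel use by hand

**Two users at a time.** In a scheme, (6) forces $\mathbf V_k$ to have rank $d_k$ and $\mathbf U_k^T$ to have rank $d_k$. If $k\ne l$ and $h_{kl}\ne0$, then $\mathbf H_{kl}$ is invertible, the space $\mathbf H_{kl}\mathbf V_l\mathbb R^{d_l}$ has dimension $d_l$, and it lies in $\ker\mathbf U_k^T$, which has dimension $n-d_k$. Hence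
$$d_k+d_l\le n\qquad(k\neq l). \tag{8}$$
The natural first attempt is to add (8) over all pairs. For $K=4$ this gives $3D\le6n$, that is, $2$ DoF, well above $\frac43$. The attempt stops at a definite place: with two users each receiver hears only one interferer, so (8) never uses that *two or more* interferers must fit into the same $\ker\mathbf U_k^T$. Any better bound must use the cost of such alignment at several receivers together.

**One channel use, $S=1$.** Identify $\mathbb R^2$ with $\mathbb C$, so that $\mathbf H_{kl}$ is multiplication by $h_{kl}$. Suppose users $1,2,3$ send one real stream each, along nonzero $v_1,v_2,v_3\in\mathbb C$. Since $\mathbf U_k\ne0$, its kernel is a real line, so the two interferers at each receiver must be real-parallel: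
$$h_{12}v_2\parallel h_{13}v_3,\qquad h_{23}v_3\parallel h_{21}v_1,\qquad h_{31}v_1\parallel h_{32}v_2 .$$
For nonzero complex $z$ put $[z]=\bar z/z$. Then $[zz']=[z][z']$, and $z,z'$ are real-parallel if and only if $[z]=[z']$. So
$$t_{12}[v_2]=t_{13}[v_3],\qquad t_{23}[v_3]=t_{21}[v_1],\qquad t_{31}[v_1]=t_{32}[v_2],$$
and multiplying the three equations,
$$t_{12}t_{23}t_{31}=t_{13}t_{21}t_{32}. \tag{9}$$
Dividing both sides by $\prod_{k\le3}t_{k4}t_{4k}$ turns (9) into $a_{12}a_{23}a_{31}=a_{13}a_{21}a_{32}$, the negation of (G3). Equation (9) fails for almost every channel (Lemma 2 below with the coordinate $t_{12}$), and the same holds for every triple of users. Now suppose $D\ge3$ with $S=1$ and four users. By (8), a user with $d_k=2$ forces the others to be $0$, so all $d_k\le1$ and at least three of them are $1$. This is excluded. So for $S=1$ and almost every channel, $D\le2$: only $1$ DoF.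

The numbers $t_{kl}$ are what matters: multiplication by $h_{kl}$ acts on directions through $t_{kl}$ alone. The next section does this for every $S$.

## 4. From real matrices to a system

**Step 1: diagonalize the channel matrices.** *The purpose is to replace each $\mathbf H_{kl}$ by a pair of scalars.* The real matrix $J=\mathbf I_S\otimes\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ satisfies $J^2=-\mathbf I$. On $\mathbb C^{2S}$ it has eigenspaces $X_+$ (eigenvalue $i$) and $X_-$ (eigenvalue $-i$), each of dimension $S$, with $\mathbb C^{2S}=X_+\oplus X_-$. Since $\mathbf H_{kl}=(\operatorname{Re}h_{kl})\mathbf I+(\operatorname{Im}h_{kl})J$, it acts as $h_{kl}$ on $X_+$ and as $\overline{h_{kl}}$ on $X_-$. For $S=1$: $X_\pm=\mathbb C(1,\mp i)^T$, and a real vector decomposes as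
$$\begin{pmatrix}x\\y\end{pmatrix}=\tfrac12(x+iy)\begin{pmatrix}1\\-i\end{pmatrix}+\tfrac12(x-iy)\begin{pmatrix}1\\i\end{pmatrix}.$$

Let $v_l^\pm:\mathbb C^{d_l}\to X_\pm$ be the components of $\mathbf V_l$ (acting on $\mathbb C^{d_l}$) and $u_k^\pm=\mathbf U_k^T|_{X_\pm}:X_\pm\to\mathbb C^{d_k}$. Then
$$\mathbf U_k^T\mathbf H_{kl}\mathbf V_l=h_{kl}u_k^+v_l^++\overline{h_{kl}}u_k^-v_l^-=h_{kl}\,(u_k^+v_l^++t_{kl}u_k^-v_l^-). \tag{10}$$
The rank of a real matrix is the same over $\mathbb R$ and over $\mathbb C$, so (6) says: the bracket vanishes for $k\ne l$, and is invertible for $k=l$.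

**Step 2: normalize against user 4.** *The purpose is to make as many of the $t$'s as possible equal to $1$.* Relabel so that the distinguished index $j$ is $4$. For $k\le3$ put $\hat u_k^-=t_{k4}u_k^-$ and $\hat v_k^-=t_{4k}v_k^-$, and keep all other maps. Then
$$t_{k4}u_k^-v_4^-=\hat u_k^-v_4^-,\qquad t_{4m}u_4^-v_m^-=u_4^-\hat v_m^-,\qquad t_{km}u_k^-v_m^-=\frac{t_{km}}{t_{k4}t_{4m}}\hat u_k^-\hat v_m^- .$$
So the bracket in (10) takes the form (R), (D) with $a_{km}$ as in (7), $\tau_{k4}=\tau_{4k}=1$, $\tau_{kk}=t_{kk}/(t_{k4}t_{4k})$ for $k\le3$ and $\tau_{44}=t_{44}$. A scheme is now a system with $V_k=Q_k=\mathbb C^{d_k}$ and $n=2S$, and Proposition 1 gives $2D+d_j\le3n$ whenever $(G_j)$ holds.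

**Step 3: the conditions $(G_j)$ hold almost everywhere.** *The purpose is to turn the explicit hypotheses into "almost every channel".* The only tool is the following.

**Lemma 2.** *Let $E$ be a measurable set of channels with all $h_{kl}\ne0$. Suppose that for some index $(k,l)$ and every choice of the other coordinates, at most finitely many values of $t_{kl}$ occur in $E$. Then $E$ is a null set.*

*Proof.* If $h=\rho e^{i\varphi}$ with $\rho>0$, then $\bar h/h=e^{-2i\varphi}$ determines $\varphi$ modulo $\pi$. So for fixed other coordinates $h_{kl}$ lies on finitely many real lines through $0$, a null set in $\mathbb C$. Apply Fubini. $\square$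

Each failure of a condition is a closed subset of the set of channels with nonzero entries, hence measurable. By (7), $a_{km}$ is $t_{km}$ times a nonzero factor that depends on other coordinates only. A coincidence $a_{km}=a_{k'm'}$ between two different pairs determines $t_{km}$ from the other coordinates. The equation $b_1+b_2+b_3=0$ reads $a_{12}+a_{23}+a_{31}=a_{13}+a_{21}+a_{32}$ and determines $a_{12}$, hence $t_{12}$. The equation $a_{12}a_{23}a_{31}=a_{13}a_{21}a_{32}$ also determines $a_{12}$, because $a_{23}a_{31}\ne0$. By Lemma 2, and because only finitely many conditions occur for the four values of $j$, $(G_1)$–$(G_4)$ hold for almost every $\mathbf h$. (Channels with some $h_{kl}=0$ form a null set.)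

So Theorem 1 is reduced to Proposition 1. From here on we work with systems and assume (G1)–(G3).

## 5. The map $\partial_1$ is onto; what a kernel vector of $\partial_0$ says

**Consequences of (D).** Write $W_k=\ker u_k\subset X$ and $v_kz=(v_k^+z,v_k^-z)\in X$. If $v_kz=0$ then $\theta_kz=0$, so $z=0$: each $v_k$ is injective. Since $\theta_kz=u_k(v_k^+z,\tau_{kk}v_k^-z)$ and $\theta_k$ is onto, each $u_k:X\to Q_k$ is onto. The same formula gives a local version, which will be our main tool:

**Lemma 3.** *Let $Z=Z_+\oplus Z_-$ with $Z_\pm\subset X_\pm$, and let $V'\subset V_k$ be a subspace with $v_k^\pm V'\subset Z_\pm$. Then $\theta_k(V')\subset u_k(Z)$, and so*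
$$\dim V'\le\dim u_k(Z)=\dim Z-\dim(W_k\cap Z).$$

*Proof.* For $z\in V'$ the vector $(v_k^+z,\tau_{kk}v_k^-z)$ lies in $Z$, and $u_k$ maps it to $\theta_kz$. As $\theta_k$ is injective, $\dim V'\le\dim u_k(Z)$. $\square$

**Lemma 4.** *The map $\partial_1$ is onto. Hence $\dim\ker\partial_1=3n-D$.*

*Proof.* Let $\eta_k\in Q_k^*$ be such that $(\eta_k)_k$ annihilates the image of $\partial_1$. On $F_+$ this says $\sum_k\eta_ku_k^+x_k=0$ whenever $x_1+x_2+x_3=0$ ($x_4$ is free). So there is $\xi_+\in X_+^*$ with $\eta_ku_k^+=\xi_+$ for $k\le3$, and $\eta_4u_4^+=0$. On $F_-$ it gives $\xi_-\in X_-^*$ with $\eta_ku_k^-=\xi_-$ for all four $k$. Apply $\eta_2$ to (R) for $(k,m)=(2,1)$, and $\eta_3$ to (R) for $(3,1)$: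
$$\xi_+v_1^++a_{21}\xi_-v_1^-=0=\xi_+v_1^++a_{31}\xi_-v_1^- .$$
As $a_{21}\ne a_{31}$, both $\xi_-v_1^-$ and $\xi_+v_1^+$ vanish. Then $\eta_1\theta_1=\xi_+v_1^++\tau_{11}\xi_-v_1^-=0$, so $\eta_1=0$, and therefore $\xi_\pm=\eta_1u_1^\pm=0$. Now $\eta_ku_k=0$ for all $k$, and $\eta_k=0$ since $u_k$ is onto. Finally use $\dim(F_+\oplus F_-)=3n$. $\square$

So (5) holds as soon as $\partial_0$ is injective. Conversely, suppose (5) fails. Then $\dim C=D+d_4>3n-D=\dim\ker\partial_1$, and since $\operatorname{im}\partial_0\subset\ker\partial_1$ there is $0\ne(z_1,z_2,z_3,w)\in\ker\partial_0$. By (4) this means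
$$\begin{gathered}
\textstyle\sum_mb_mf_m=0,\qquad \sum_mb_mh_m=0,\\
v_4w_1=(f_2-f_3,\ a_{12}h_2-a_{13}h_3),\\
v_4w_2=(f_3-f_1,\ a_{23}h_3-a_{21}h_1),\\
v_4w_3=(f_1-f_2,\ a_{31}h_1-a_{32}h_2),
\end{gathered}\tag{11}$$
with $f_m=v_m^+z_m$, $h_m=v_m^-z_m$ and $w_1+w_2+w_3=0$. The cyclic relabeling $1\to2\to3\to1$ sends $b_1\to b_2\to b_3\to b_1$ and permutes the last three lines of (11). It also preserves (G1)–(G3). We may therefore use cyclic symmetry. Let
$$Z_+=\langle f_1,f_2,f_3\rangle,\quad Z_-=\langle h_1,h_2,h_3\rangle,\quad Z=Z_+\oplus Z_-,\quad (r,s)=(\dim Z_+,\dim Z_-).$$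
Since all $b_m\ne0$, (11) gives $r,s\le2$.

**Lemma 5.** *Assume (11).*

*(a) If $r=2$, any two of $f_1,f_2,f_3$ are independent, and $v_4^+w_1,v_4^+w_2$ are independent.*

*(b) If $s=2$, any two of $h_1,h_2,h_3$ are independent, and $v_4^-w_1,v_4^-w_2,v_4^-w_3$ span $Z_-$.*

*(c) If $r=s=2$, the vectors*
$$A=(f_2,a_{12}h_2),\qquad B=(f_3,a_{13}h_3),\qquad g=\bigl(0,\ b_2(a_{21}-a_{12})h_2+b_3(a_{31}-a_{13})h_3\bigr)$$
*are independent, and with $E=v_4w_2$,*
$$b_1E-b_2A-(b_1+b_3)B=g.$$

*Proof.* (a) The map $\mathbb C^3\to Z_+$, $e_m\mapsto f_m$, is onto a plane and kills $b=(b_1,b_2,b_3)$, so its kernel is exactly $\mathbb Cb$. A dependence between two of the $f_m$ would be a nonzero multiple of $b$ with a zero coordinate, impossible. If $\alpha(f_2-f_3)+\beta(f_3-f_1)=0$, then $(-\beta,\alpha,\beta-\alpha)=\kappa b$ for some $\kappa$. Summing coordinates gives $\kappa(b_1+b_2+b_3)=0$, so $\kappa=0$ by (G2) and $\alpha=\beta=0$.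

(b) The first claim is proved in the same way. By (11) the $v_4^-w_i$ are the images, under the surjection $\mathbb C^3\to Z_-$, $e_m\mapsto h_m$, of the vectors $(0,a_{12},-a_{13})$, $(-a_{21},0,a_{23})$, $(a_{31},-a_{32},0)$. Their determinant is $a_{12}a_{23}a_{31}-a_{13}a_{21}a_{32}\ne0$ by (G3). So they span $\mathbb C^3$, and their images span $Z_-$.

(c) The $+$ part of $b_1E-b_2A-(b_1+b_3)B$ is $b_1f_3-b_1f_1-b_2f_2-b_1f_3-b_3f_3=-\sum_mb_mf_m=0$. The $-$ part is $b_1a_{23}h_3-b_1a_{21}h_1-b_2a_{12}h_2-(b_1+b_3)a_{13}h_3$. Substitute $-b_1h_1=b_2h_2+b_3h_3$. The coefficient of $h_2$ becomes $b_2(a_{21}-a_{12})$, and that of $h_3$ becomes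
$$b_1(a_{23}-a_{13})+b_3(a_{21}-a_{13})=b_3(b_1+a_{21}-a_{13})=b_3(a_{31}-a_{13}).$$
This is $g$. Now $g\ne0$, because $h_2,h_3$ are independent and $b_2(a_{21}-a_{12})\ne0$. Since $A,B$ have independent $+$ parts and $g$ is a nonzero vector with $+$ part $0$, the three are independent. $\square$

## 6. A system on which $\partial_0$ is not injective

It is tempting to prove (5) by showing that (11) has only the zero solution. For systems this cannot work: here is one that satisfies all the axioms and has $\ker\partial_0\neq0$. Besides (G1)–(G3), assume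
$$a_{21}-a_{12}\ne a_{31}-a_{13},\qquad a_{32}-a_{23}\neq a_{12}-a_{21},\qquad a_{13}-a_{31}\ne a_{23}-a_{32}. \tag{12}$$
For instance $a_{12}=1$, $a_{13}=2$, $a_{21}=3$, $a_{23}=5$, $a_{31}=7$, $a_{32}=11$ will do: $b=(4,-10,3)$ has sum $-3$, the products in (G3) are $35$ and $66$, and (12) reads $2\neq5$, $6\ne-2$, $-5\ne-6$.

Let $X_+=X_-=\mathbb C^3/\mathbb Cb$, and let $f_m=h_m$ be the class of $e_m$. Let $V_m=\mathbb Cz_m$ for $m\le3$ with $v_m^+z_m=f_m$, $v_m^-z_m=h_m$. Let $V_4$ be the plane spanned by $w_1,w_2,w_3$ with the single relation $w_1+w_2+w_3=0$, and define $v_4$ by (11). This is consistent: the three right sides have sum $(0,\sum_mb_mh_m)=0$. Put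
$$W_1=\langle(f_2,a_{12}h_2),(f_3,a_{13}h_3),v_4w_2\rangle,$$
let $W_2,W_3$ be its cyclic images, put $W_4=\langle(f_m,h_m):m\le3\rangle$, and let $u_k:X\to Q_k=X/W_k$ be the projections.

* *Relations (R).* By (2) we need $(v_m^+z,\tau_{km}v_m^-z)\in W_k$ for $m\ne k$. For $k=4$ and for $k=1$, $m=2,3$ this is the definition. For $k=1$, $m=4$, note that $v_4w_1=(f_2,a_{12}h_2)-(f_3,a_{13}h_3)\in W_1$, $v_4w_2\in W_1$, and $w_3=-w_1-w_2$. The cases $k=2,3$ are cyclic.
* *Dimensions.* Lemma 5(c) and $b_1\neq0$ give $W_1=\langle A,B,g\rangle$ of dimension $3$, so $\dim Q_1=1=\dim V_1$, and likewise for $k=2,3$. Further, $W_4=\{(x,x)\}$ has dimension $2$, so $\dim Q_4=2=\dim V_4$.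
* *Condition (D), $k=1$.* Let $\omega:X\to\mathbb C$ have kernel $W_1$. An element of $W_1$ with $+$ part $0$ is a multiple of $g$. The vector $h_1=-\frac1{b_1}(b_2h_2+b_3h_3)$ is a multiple of $b_2(a_{21}-a_{12})h_2+b_3(a_{31}-a_{13})h_3$ only if $a_{21}-a_{12}=a_{31}-a_{13}$, which (12) excludes. So $\omega(0,h_1)\ne0$, and $\omega(f_1,\tau_{11}h_1)$ vanishes for exactly one value of $\tau_{11}$. Choose another nonzero one; $k=2,3$ are cyclic.
* *Condition (D), $k=4$.* Under $X/W_4\cong\mathbb C^3/\mathbb Cb$, $(x,y)\mapsto x-y$, we get $\theta_4=v_4^+-\tau_{44}v_4^-$. Its determinant is a polynomial in $\tau_{44}$ that is nonzero at $0$, because $v_4^+$ is invertible by Lemma 5(a). So all but finitely many $\tau_{44}$ are allowed.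

This is a system, and $(z_1,z_2,z_3,(w_1,w_2,w_3))\ne0$ lies in $\ker\partial_0$ by construction. Its dimensions are
$$n=4,\qquad (d_1,d_2,d_3,d_4)=(1,1,1,2),\qquad 2D+d_4=12=3n .$$

So a kernel vector is no contradiction by itself. But look at the numbers: in this system (5) is an *equality*. Suppose that inside a larger system a kernel vector always generated a piece with exactly these dimensions. Dividing the piece out would lower $2D+d_4$ and $3n$ by the same amount $12$. A violation of (5) would then survive in a smaller system, and induction on $n$ would finish. That is what happens.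

## 7. A kernel vector generates a subsystem: proof of Proposition 1

We use induction on $n$, over all systems with the given $a_{km}$. If $n=0$, then $\theta_k=0$ is invertible, so all $d_k=0$ and (5) holds. Let $n>0$, assume the statement for smaller $n$, and suppose $2D+d_4>3n$. By Section 5 there is a nonzero $(z_1,z_2,z_3,w)\in\ker\partial_0$, that is, (11) holds. Use the notation there, and put
$$V_m'=\langle z_m\rangle\ (m\le3),\qquad V_4'=\langle w_1,w_2,w_3\rangle .$$
Then $v_k^\pm V_k'\subset Z_\pm$ for all $k$ (for $k=4$ by (11)), so Lemma 3 applies to each $V_k'$. By (2) with $k=4$,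
$$(f_m,h_m)\in W_4\cap Z\qquad(m\le3). \tag{13}$$
If $Z=0$, then $v_mz_m=0$ and, by (11), $v_4w_i=0$ for all $m,i$. By injectivity $z=w=0$, which is excluded. So $Z\neq0$.

**Step 1: the case $(r,0)$, $r\ge1$, is impossible.** *Here and in the next four steps the purpose is to exclude every $(r,s)$ but $(2,2)$, by comparing an upper bound for $\dim V_4'$ or $\dim V_1'$ from Lemma 3 with what (11) says.* All $h_m=0$, so by (13) $Z=Z_+\subset W_4$, and Lemma 3 gives $V_4'=0$, i.e. $w=0$. By (11) $f_1=f_2=f_3$ and $(b_1+b_2+b_3)f_1=0$, so $f=0$ by (G2), contradicting $r\ge1$.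

**Step 2: the case $(0,s)$, $s\ge1$, is impossible.** Again $Z\subset W_4$ by (13), so $w=0$, and (11) gives
$$a_{12}h_2=a_{13}h_3,\qquad a_{23}h_3=a_{21}h_1,\qquad a_{31}h_1=a_{32}h_2 .$$
So $h_2=\frac{a_{13}}{a_{12}}h_3$, $h_1=\frac{a_{23}}{a_{21}}h_3$, and the third equation becomes $\bigl(\frac{a_{31}a_{23}}{a_{21}}-\frac{a_{32}a_{13}}{a_{12}}\bigr)h_3=0$. Multiplying the bracket by $a_{12}a_{21}$ gives $a_{12}a_{23}a_{31}-a_{13}a_{21}a_{32}\ne0$, so $h_3=0$ and then $h=0$, a contradiction.

**Step 3: the case $(2,1)$ is impossible.** By (13) $W_4\cap Z$ projects onto the plane $Z_+$, so $\dim u_4(Z)\le3-2=1$ and $\dim V_4'\le1$. But $v_4^+w_1,v_4^+w_2$ are independent by Lemma 5(a), so $\dim V_4'\ge2$.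

**Step 4: the case $(1,2)$ is impossible.** By (13) $W_4\cap Z$ projects onto the plane $Z_-$, so again $\dim V_4'\le1$. By Lemma 5(b) the $v_4^-w_i$ span the plane $Z_-$, so $\dim V_4'\ge2$.

**Step 5: the case $(1,1)$ is impossible.** Write $f_m=\varphi_mf$ and $h_m=\chi_mh$ with $f,h\ne0$. The vectors $\varphi,\chi\in\mathbb C^3$ are nonzero, and $\sum_mb_m\varphi_m=\sum_mb_m\chi_m=0$.

*First, $\varphi$ and $\chi$ are proportional.* Otherwise the three vectors $(\varphi_mf,\chi_mh)$ span the plane $Z$, so $Z\subset W_4$ by (13). Then $w=0$ by Lemma 3, $f_1=f_2=f_3$ by (11), and $f_1=f_2=f_3=0$ by (G2), contradicting $r=1$. Rescaling $h$, we may take $\chi=\varphi$. By (13) $\dim(W_4\cap Z)\ge1$, so $\dim V_4'\le1$.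

*Next, some $\varphi_m$ is zero.* Suppose all $\varphi_m\neq0$. By (2), $W_1\cap Z$ contains $(f_2,a_{12}h_2)=\varphi_2(f,a_{12}h)$ and $(f_3,a_{13}h_3)=\varphi_3(f,a_{13}h)$. They are independent since $a_{12}\ne a_{13}$, so $Z\subset W_1$. By Lemma 3 $V_1'=0$, so $z_1=0$, $f_1=0$ and $\varphi_1=0$, a contradiction.

*Finally, the remaining possibility.* Since all $b_m\ne0$ and $\sum_mb_m\varphi_m=0$ with $\varphi\ne0$, at least two $\varphi_m$ are nonzero, hence exactly two. By cyclic symmetry let $\varphi_3=0$. Then (11) gives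
$$v_4w_1=\varphi_2(f,a_{12}h),\qquad v_4w_2=-\varphi_1(f,a_{21}h),$$
independent since $a_{12}\ne a_{21}$. So $\dim V_4'\ge2$, contradicting $\dim V_4'\le1$.

**Step 6: in the case $(2,2)$ the piece has dimensions $4;\,1,1,1,2$.** *The purpose is to show $\dim V_k'=\dim u_k(Z)$ for every $k$, which makes the quotient a system.* Now $\dim Z=4$.

For $k=4$: by (13) $W_4\cap Z$ projects onto the plane $Z_+$, so $\dim u_4(Z)\le2$. By Lemma 5(a) $\dim V_4'\ge2$. With Lemma 3,
$$2\le\dim V_4'\le\dim u_4(Z)\le2,$$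
so $\dim V_4'=\dim u_4(Z)=2$.

For $k=1$: by (2), $W_1\cap Z$ contains $A=(f_2,a_{12}h_2)$, $B=(f_3,a_{13}h_3)$ and, since $\tau_{14}=1$, also $E=v_4w_2$. By Lemma 5(c) it contains $g$, and $A,B,g$ are independent. So $\dim(W_1\cap Z)\ge3$ and $\dim u_1(Z)\le1$. By Lemma 5(a) $f_1\ne0$, so $z_1\neq0$ and $\dim V_1'=1$. With Lemma 3, $\dim V_1'=\dim u_1(Z)=1$.

For $k=2,3$ the same follows by cyclic symmetry. (The three kernel vectors are $(f_3,a_{23}h_3)$, $(f_1,a_{21}h_1)$, $v_4w_3$ for $k=2$ and $(f_1,a_{31}h_1)$, $(f_2,a_{32}h_2)$, $v_4w_1$ for $k=3$.)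

**Step 7: pass to the quotient.** *The purpose is to reach a smaller system that also violates (5).* By Lemma 3 $\theta_k(V_k')\subset u_k(Z)$, and by Step 6 the dimensions agree, so $\theta_k(V_k')=u_k(Z)$ for all $k$. Consider the spaces
$$X_\pm/Z_\pm,\qquad V_k/V_k',\qquad Q_k/u_k(Z).$$
The maps $v_k^\pm$ descend because $v_k^\pm V_k'\subset Z_\pm$, and the maps $u_k^\pm$ descend because $u_k^\pm Z_\pm\subset u_k(Z)$. Condition (R) is inherited with the same $\tau_{km}$. Since $\theta_k$ is an isomorphism that takes $V_k'$ onto $u_k(Z)$, it induces an isomorphism $V_k/V_k'\to Q_k/u_k(Z)$. So (D) holds and $\dim V_k/V_k'=\dim Q_k/u_k(Z)$. This is a system with the same $a_{km}$; its $n$, $D$, $d_4$ are $n-4$, $D-5$, $d_4-2$, and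
$$2(D-5)+(d_4-2)-3(n-4)=2D+d_4-3n>0 .$$
This contradicts the induction hypothesis, and Proposition 1 is proved. With Section 4, Theorem 1 follows. $\blacksquare$

Nothing guarantees that the quotient comes from real precoders and decoders. The induction therefore has to run over abstract systems.

## 8. Rank-two completion and a scheme with $\frac43$ DoF

For Theorem 2 we need a scheme with $S=3$ and $d_k=2$ for all $k$. Assume all $h_{kl}\neq0$ and $(G_4)$, with $a_{km}$ as in (7), without relabeling.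

**Step 1: what is to be constructed.** *The purpose is to reduce the scheme to a matrix completion.* Suppose $M\in\mathbb C^{4\times4}$ has rank at most $2$, with $M_{kl}=t_{kl}$ for $k\ne l$ and $M_{kk}\ne t_{kk}$ for all $k$. Write $M_{kl}=\lambda_k^Tx_l$ with $\lambda_k,x_l\in\mathbb C^2$. Identify $\mathbb R^6$ with $\mathbb C^3=\mathbb C^2\times\mathbb C$, so that $\mathbf H_{kl}$ is multiplication by $h_{kl}$. Let $\mathbf V_l$ be the real $6\times2$ matrix of the real-linear map $\mathbb C\ni\gamma\mapsto(\gamma x_l,\bar\gamma)$, and let $\mathbf U_k^T$ be the real $2\times6$ matrix of the real-linear map $\Phi_k(p,q)=\lambda_k^Tp-\bar q\in\mathbb C\cong\mathbb R^2$. Then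
$$\Phi_k\bigl(h_{kl}(\gamma x_l,\bar\gamma)\bigr)=h_{kl}\gamma M_{kl}-\overline{h_{kl}}\,\gamma=\gamma\,h_{kl}(M_{kl}-t_{kl}). \tag{14}$$
For $l\ne k$ this is zero. For $l=k$ it is multiplication of $\gamma$ by a nonzero complex number, of real rank $2$. So (6) holds, and the scheme achieves $\frac16\cdot8=\frac43$ DoF.

**Step 2: choose a scalar $c$.** *The purpose is to find $c$ such that the six numbers $a_{km}-c$ are the off-diagonal entries of a rank-one matrix.* Consider
$$(a_{12}-c)(a_{23}-c)(a_{31}-c)=(a_{13}-c)(a_{32}-c)(a_{21}-c). \tag{15}$$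
In left minus right, the cubic terms cancel, the coefficient of $c^2$ is $(a_{12}+a_{23}+a_{31})-(a_{13}+a_{32}+a_{21})=b_1+b_2+b_3\ne0$ by (G2), and the constant term is $a_{12}a_{23}a_{31}-a_{13}a_{32}a_{21}\neq0$ by (G3). So (15) has a root $c$, and every root is nonzero. Put $n_{km}=a_{km}-c$. All six are nonzero: a vanishing factor on one side of (15) forces one on the other side, so two of the $a$'s would both equal $c$, against (G1).

**Step 3: write the $n_{km}$ as products.** *The purpose is to find $\alpha_k,\beta_m$ with $\alpha_k\beta_m=n_{km}$ for $k\ne m\le3$.* Put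
$$\alpha_1=1,\quad \beta_2=n_{12},\quad\beta_3=n_{13},\quad\alpha_3=\frac{n_{32}}{n_{12}},\quad\alpha_2=\frac{n_{23}}{n_{13}},\quad\beta_1=\frac{n_{31}}{\alpha_3}=\frac{n_{31}n_{12}}{n_{32}} .$$
The pairs $(1,2),(1,3),(3,2),(2,3),(3,1)$ are immediate. For $(2,1)$, $\alpha_2\beta_1=\frac{n_{23}n_{31}n_{12}}{n_{13}n_{32}}=n_{21}$, which is (15).

**Step 4: the completion.** *The purpose is to add the fourth row and column and undo the normalization (7).* Let
$$\tilde M=c\,\bigl(1,1,1,\tfrac1c\bigr)^T\bigl(1,1,1,\tfrac1c\bigr)+(\alpha_1,\alpha_2,\alpha_3,0)^T(\beta_1,\beta_2,\beta_3,0).$$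
It has rank at most $2$. Its entries are $c+n_{km}=a_{km}$ for $k\ne m\le3$, and $1$ at the positions $(k,4)$ and $(4,k)$ with $k\le3$. With $r_k=t_{k4}$, $s_k=t_{4k}$ for $k\le3$ and $r_4=s_4=1$, the matrix $M=\operatorname{diag}(r)\,\tilde M\operatorname{diag}(s)$ has rank at most $2$. Its off-diagonal entries are $t_{k4}a_{km}t_{4m}=t_{km}$, $t_{k4}$ and $t_{4m}$, as required.

**Step 5: the diagonal.** *The purpose is to see that $M_{kk}\ne t_{kk}$ for almost every channel.* The entries $M_{kk}=t_{k4}t_{4k}(c+\alpha_k\beta_k)$ for $k\le3$ and $M_{44}=\frac1c$ depend only on the off-diagonal $t$'s and on the root $c$. Let $\Omega$ be the open set of channels with nonzero entries satisfying $(G_4)$, and let $N_k\subset\Omega$ be the set where $M_{kk}=t_{kk}$ for some root $c$ of (15).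

The set $N_k$ is closed in $\Omega$. Indeed, let channels in $N_k$ converge to a channel in $\Omega$, with roots $c_i$. The leading coefficients $b_1+b_2+b_3$ converge to a nonzero limit, so the $c_i$ are bounded, and a subsequence converges to a root $c$ at the limit. There $c\ne0$ and all $n_{km}\ne0$, so $M_{kk}$ is continuous in the data and $M_{kk}=t_{kk}$ holds at the limit. Hence $N_k$ is measurable.

For fixed off-diagonal coordinates there are at most two roots, so at most two values of $t_{kk}$ occur in $N_k$. By Lemma 2, $N_k$ is null. So for almost every $\mathbf h$ any root $c$ gives $M_{kk}\neq t_{kk}$ for all $k$, and Step 1 gives the scheme. Together with Theorem 1, the maximal DoF is exactly $\frac43$ for almost every $\mathbf h$.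

## 9. Weighted sums, equality points, and more users

**Weights.** The case $\mu=0$ is trivial. Otherwise put $\kappa=\frac19\sum_l\mu_l$ and $\kappa_l=\mu_l-2\kappa$. The hypothesis $\min_l\mu_l\ge\frac29\sum_l\mu_l$ says $\kappa_l\ge0$, and $\sum_l\kappa_l=9\kappa-8\kappa=\kappa$. For a channel satisfying all four bounds of Theorem 1,
$$\sum_l\mu_ld_l=\sum_l\kappa_ld_l+2\kappa D=\sum_l\kappa_l(d_l+2D)\le3\kappa n=\frac n3\sum_l\mu_l .$$
Dividing by $n=2S$ gives the upper bound $\frac13\sum_l\mu_l$. The scheme of Section 8 attains it: $\frac16\sum_l2\mu_l=\frac13\sum_l\mu_l$.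

**Equality points.** At $d_k=\frac n3$ for all $k$, we have $d_j+2D=\frac n3+\frac{8n}3=3n$. This point is feasible with $n=6$ for almost every channel, by Section 8. If only user $j$ is active, with $\mathbf V_j=\mathbf U_j=\mathbf I_n$, then $d_j=n$ is feasible because $h_{jj}\ne0$, and $d_j+2D=n+2n=3n$.

**More users.** Let $K\ge4$. For almost every channel, each set $A$ of four users satisfies the conclusion of Theorem 1, since there are finitely many such sets. Restricting a scheme to the users in $A$ gives a scheme for these four users, so $\sum_{k\in A}d_k\le\frac43n$. Sum over all $A$; each $k$ lies in $\binom{K-1}3$ of them: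
$$\binom{K-1}{3}D\le\binom K4\cdot\frac43\,n,\qquad\text{so}\qquad D\le\frac K4\cdot\frac43\,n=\frac K3\,n .$$
The total DoF is therefore at most $K/3$; sharpness for $K\ge5$ is not claimed. This completes the proof of Theorem 2. $\blacksquare$
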